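# Minimizing the number of runs of the bijective Burrows–Wheeler transform over all rotations

## 1. Sets of periodic words closed under deleting the first letter

Fix a text $T$ of length $n$ over an ordered alphabet. For $1\le a\le b\le n+1$ write $T[a..b)=T[a]T[a+1]\cdots T[b-1]$, and $T[a..n]=T[a..n+1)$. A word is *primitive* if it is not $u^k$ with $k\ge2$. A *Lyndon word* is a nonempty primitive word that is strictly smaller, lexicographically, than all its proper cyclic rotations. For nonempty $w$, $w^\omega=www\cdots$. Comparisons of finite or infinite words are lexicographic, and a proper prefix is smaller than the whole word.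

**Definition (bag).** A *bag* $\mathfrak B$ is a finite family of intervals $I=[a,b)$ whose words $T[a..b)$ are Lyndon. Intervals may overlap, and copies of the same interval are allowed and distinguished. An *element* is a pair $e=(I,x)$ with $I=[a,b)\in\mathfrak B$ and $x\in I$; the set of elements is $E(\mathfrak B)$. With $w=T[a..b)$ put
$$C(e)=T[x..b)\,w^\omega,\qquad \pi(e)=\begin{cases}T[x-1]&x>a,\\ T[b-1]&x=a.\end{cases}$$

So $C(e)$ is the infinite power of the rotation $T[x..b)T[a..x)$ of $w$, and $\pi(e)$ is the last letter of that rotation. Let
$$\Omega(\mathfrak B)=\{C(e):e\in E(\mathfrak B)\},$$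
as a *set*: repeated words count once.

**The letter $\pi$ depends only on the word.** Suppose $C(e)=C(e')$, where the two rotations are $u,u'$. Rotations of primitive words are primitive. The infinite word $u^\omega=u'^\omega$ has periods $|u|$ and $|u'|$, so by the Fine–Wilf theorem (recalled in Section 3) it has period $g=\gcd(|u|,|u'|)$. Then $u$ is a power of its prefix of length $g$, so $g=|u|$. In the same way $g=|u'|$, hence $u=u'$ and $\pi(e)=\pi(e')$. We may write $\pi(z)$ for $z\in\Omega(\mathfrak B)$. The argument also shows that the $|I|$ elements of one interval have distinct words, because the rotations of a primitive word are distinct.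

**Definition (runs, boundary pairs).** For a finite set $\Omega$ of such words, $r(\Omega)$ is the number of maximal blocks of equal letters in the sequence of $\pi$ along the sorted set $\Omega$. Put $r(\mathfrak B)=r(\Omega(\mathfrak B))$. A *boundary pair* is a pair $z<z'$ of consecutive words of $\Omega(\mathfrak B)$ with $\pi(z)\ne\pi(z')$.

**Example 1.** Let $T=0011$ and let the bag be $U=[1,2)$, $V=[2,5)$, $W=[1,5)$, with words $0$, $011$, $0011$. The sorted set $\Omega$ has eight words.

| no. | word begins | element | $\pi$ |
|---|---|---|---|
| 1 | 00000000 | $(U,1)$ | 0 |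
| 2 | 00110011 | $(W,1)$ | 1 |
| 3 | 01100110 | $(W,2)$ | 0 |
| 4 | 01101101 | $(V,2)$ | 1 |
| 5 | 10011001 | $(W,4)$ | 1 |
| 6 | 10110110 | $(V,4)$ | 1 |
| 7 | 11001100 | $(W,3)$ | 0 |
| 8 | 11011011 | $(V,3)$ | 0 |

The sequence of $\pi$ is $0\,1\,0\,111\,00$, so $r=5$. The boundary pairs are $(1,2),(2,3),(3,4),(6,7)$, with longest common prefixes of length $2,1,4,1$.

**The shift.** Let $\sigma$ delete the first letter of an infinite word. Then $\sigma C(e)$ is the infinite power of the next rotation, and every $C(e)$ is the image of the previous rotation. So $\sigma$ maps the finite set $\Omega(\mathfrak B)$ onto itself, hence bijectively. Its inverse is $\Phi(z)=\pi(z)z$. This closure gives a rule that we use constantly: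

**(1.1)** *If $y$ is the successor of $z$ in $\Omega(\mathfrak B)$ and $\pi(y)=\pi(z)=c$, then $\Phi(y)=cy$ is the successor of $\Phi(z)=cz$. The same holds for predecessors.*

Indeed, a word of $\Omega(\mathfrak B)$ strictly between $cz$ and $cy$ must begin with $c$, so it is $cz'$ with $z'=\sigma(cz')\in\Omega(\mathfrak B)$ strictly between $z$ and $y$, which is impossible. The same argument works for predecessors.

## 2. What $r(\mathfrak B)$ counts, and the rotation problem

By the Chen–Fox–Lyndon theorem every nonempty $T$ has a unique factorization $T=L_1L_2\cdots L_k$ into Lyndon words with $L_1\ge L_2\ge\dots\ge L_k$. We denote it $LF(T)$. The *bijective Burrows–Wheeler transform* $\mathsf{BBWT}(T)$ takes the multiset of all $|L_i|$ rotations of all factors $L_i$ ($n$ words in total), sorts it by the order of the infinite powers ($\omega$-order), and concatenates the last letters. Words with equal infinite powers are equal, so ties do not matter. Applied to any multiset of Lyndon words in place of the Lyndon factors, the same recipe is the *extended BWT* of the multiset.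

If the intervals of a bag carry exactly the words $L_1,\dots,L_k$, then equal words stand next to each other in the sorted multiset and have the same last letter. Repetitions therefore do not change the number of runs, and with $r(S)$ denoting the number of runs of a string $S$,
$$r(\mathsf{BBWT}(T))=r(\mathfrak B).\tag{2.1}$$
This is the purpose of the sets $\Omega(\mathfrak B)$.

**The question.** It is posed in "A Survey of the Bijective Burrows-Wheeler Transform" (doi:10.4230/oasics.manzini.2025.2). Since $\mathsf{BBWT}$ of one string is computable in $O(n)$ time for integer alphabets on the word RAM, trying all $n$ rotations finds in $O(n^2)$ time a rotation $T'$ of $T$ with the fewest runs in $\mathsf{BBWT}(T')$. Can this be done in $o(n^2)$ worst-case time for every primitive $T$? The answer is yes.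

**Theorem 1.** On the word RAM (word size $\Omega(\log n)$, letters from $\{1,\dots,n^{O(1)}\}$), given a primitive $T$ of length $n$, one can compute $r(\mathsf{BBWT}(T'))$ for *all* $n$ rotations $T'$ of $T$, and hence a minimizing rotation, deterministically in worst-case time $O(n^{3/2}\log^{9/2}n)$.

**Theorem 2.**
(a) The same holds for arbitrary, not necessarily primitive, $T$. If $T$ has primitive root of length $p$, the time is $O(n+p^{3/2}\log^{9/2}p)$ (just $O(n)$ if $p=1$).
(b) Let $u<v$ be Lyndon words and $\mathcal G$ a multiset of Lyndon words such that $\mathcal G\cup\{u,v\}$ has total length $n$. Then the numbers of runs of the extended BWTs of $\mathcal G\cup\{u,v\}$ and of $\mathcal G\cup\{uv\}$ differ by at most $16\sqrt{2n\log_2(2n)}+4$.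

No optimality of the time bound is claimed.

**Small cases by hand.** Write $T^{(i)}=T[i..n]\,T[1..i-1]$. For $T=0011$:

| rotation | Lyndon factors | $\mathsf{BBWT}$ | runs |
|---|---|---|---|
| $T^{(1)}=0011$ | $0011$ | $1010$ | 4 |
| $T^{(2)}=0110$ | $011,\,0$ | $0110$ | 3 |
| $T^{(3)}=1100$ | $1,1,0,0$ | $0011$ | 2 |
| $T^{(4)}=1001$ | $1,\,001$ | $1001$ | 3 |

Here the Lyndon rotation is the worst. For $T=00101$ the factor lists are $\{00101\}$, $\{01,01,0\}$, $\{1,01,0,0\}$, $\{01,001\}$, $\{1,001,0\}$, the transforms are $11000$, $01100$, $00101$, $10100$, $01001$, and the run counts are $2,3,4,4,4$. Here the Lyndon rotation is the best. So the Lyndon rotation is not a safe choice in either direction.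

## 3. Textbook facts

* **(L)** A nonempty word is Lyndon if and only if it is smaller than all its proper nonempty suffixes. If $u<v$ are Lyndon, then $uv$ is Lyndon.
* **(L′)** If $\gamma$ is a proper nonempty suffix of a Lyndon word $w$, then $\gamma$ and $w$ have a mismatch, and at the first one $\gamma$ has the larger letter. Indeed $\gamma>w$ by (L). The word $w$ is too long to be a prefix of $\gamma$. If $\gamma$ were a prefix of $w$, then $\gamma<w$. So a mismatch exists, and $\gamma>w$ decides it.
* **(FW)** Fine–Wilf: a word of length at least $p+q$ with periods $p,q$ has period $\gcd(p,q)$. Consequently two infinite words with periods $p$ and $q$ that agree on their first $p+q$ letters are equal: that prefix has period $g=\gcd(p,q)$, and as $g\mid p$ and $g\mid q$, both words are its $g$-periodic continuation.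
* **(LCE)** After $O(n)$ deterministic preprocessing (letters rank-reduced by radix sort; suffix array, LCP array and range-minimum structure for $T$ and its reverse), these take $O(1)$ time for $1\le s,s'\le n+1$: $\mathrm{LCE}(s,s')$, the length of the longest common prefix of $T[s..n]$ and $T[s'..n]$; and $\mathrm{LCS}(s,s')$, the length of the longest common suffix of $T[1..s-1]$ and $T[1..s'-1]$.
* The least rotation of a word is computable in $O(n)$ time (Booth).

Only the set of rotations matters, and the least rotation of a primitive word is Lyndon. **From now on $T$ is Lyndon and $n\ge2$**, except where a statement about arbitrary bags is made (for $n=1$ there is nothing to do).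

## 4. Visiting all rotations by splitting and merging

**Lemma 1.** For $2\le i\le n$, $LF(T^{(i)})$ is $LF(T[i..n])$ followed by $LF(T[1..i-1])$.

*Proof.* The last factor $L$ of $LF(T[i..n])$ is a proper suffix of $T$, so $L>T$ by (L). The first factor $P$ of $LF(T[1..i-1])$ is a prefix of $T$, so $P\le T<L$. The concatenated list is nonincreasing and consists of Lyndon words, and the factorization is unique. ∎

A *configuration* is a partition of $[1,n+1)$ into intervals with Lyndon words. Let $\mathcal C_1=\{[1,n+1)\}$, and for $i\ge2$ let $\mathcal C_i$ consist of the intervals of $LF(T[i..n])$ and of $LF(T[1..i-1])$. By Lemma 1 and (2.1),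
$$r(\mathsf{BBWT}(T^{(i)}))=r(\mathcal C_i)\qquad(1\le i\le n).\tag{4.1}$$

**Right-to-left pass.** *This records how the right parts are built, so that we can undo it.* For $z=n,n-1,\dots,1$: given $LF(T[z+1..n])$, set $G=[z,z+1)$. While there is a first remaining factor $F$ and $G<F$ as words, replace $G,F$ by $GF$. By (L) $G$ stays Lyndon. At the end the list is nonincreasing, so it is $LF(T[z..n])$. Let $\Lambda_z$ be its first factor.

A factor that starts at $y$ is created as $\Lambda_y$ at stage $y$ and stays unchanged until it is absorbed; so the factor of $LF(T[z..n])$ that starts at $y$, if there is one, is $\Lambda_y$. If stage $z$ merges $f_1,\dots,f_k$ in this order, put $u_0=[z,z+1)$ and $u_j=u_{j-1}f_j$. Then $u_{j-1}<f_j$ as words, all $u_j$ are Lyndon, and $u_k=\Lambda_z$. Each $f_j$ is some $\Lambda_y$; put $\mathrm{par}(y)=z<y$. Since $T$ is Lyndon we end with the single factor $\Lambda_1=[1,n+1)$. There were $n$ single-letter intervals, so there are exactly $n-1$ merges. Each merge absorbs one $\Lambda_y$ with $y\ge2$, and each $\Lambda_y$ is absorbed at most once, so every $y\ge2$ has exactly one $\mathrm{par}(y)$. Each comparison takes $O(1)$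 by LCE.

**Left-to-right pass.** *This leads from $\mathcal C_i$ to $\mathcal C_{i+1}$; call it step $i$, $1\le i\le n-1$.*

1. Undo the merges of stage $i$ in reverse order: $u_j\to u_{j-1},f_j$ for $j=k,\dots,1$. The right part becomes $[i,i+1)$ followed by $LF(T[i+1..n])$.
2. Let $F_1\ge\dots\ge F_s$ be $LF(T[1..i-1])$ (the *prefix stack*) and $G=[i,i+1)$. While the last remaining $F$ satisfies $F<G$, replace $F,G$ by $FG$. Then push $G$. The list is nonincreasing with Lyndon words, so it is $LF(T[1..i])$.

Part 1 makes at most $n-1$ splits overall. Each merge of part 2 destroys one of the at most $n-1$ pushed items. So $\mathcal C_1,\dots,\mathcal C_n$ are visited by at most $2(n-1)$ *operations*. Each is a split $W\to U,V$ or a merge $U,V\to W$ with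
$$U=[a,m),\quad V=[m,b),\quad W=[a,b),$$
whose words are Lyndon words $u<v$ and $uv$. All intermediate states are configurations.

**Example 2.** For $T=00101$ the first pass gives $\Lambda_5=[5,6)$, $\Lambda_4=[4,6)$, $\Lambda_3=[3,4)$, $\Lambda_2=[2,4)$, $\Lambda_1=[1,6)$, with $\mathrm{par}(5)=4$, $\mathrm{par}(3)=2$, $\mathrm{par}(2)=\mathrm{par}(4)=1$. Step 1 splits $00101\to001,01$ and $001\to0,01$. Step 2 splits $[2,4)$ into $0,1$, and no merge occurs since $0\not<0$. Step 3 has no split; $G=1$ is merged with $0$ to $01$, then with $0$ to $001$. Step 4 splits $[4,6)$ into $0,1$, and $001<0$ fails, so nothing merges. The lists agree with those of Section 2.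

**The direct update and where it stops.** A natural plan is to keep $\Omega(\mathcal C)$ in a search tree, delete the words of the intervals that disappear, insert those of the intervals that appear, and update the run count each time. Take $T=01^{n-1}$ with $n\ge3$. Step 1 performs the splits $01^j\to01^{j-1},\,1$ for $j=n-1,\dots,1$. The $j+1$ words of the interval $01^j$ have least period $j+1$. Afterwards all words have least period $j$ or $1$, so none of the $j+1$ words survives. In total $\sum_j(j+1)=\Theta(n^2)$ words are deleted, and the plan is no better than brute force.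

The run count hardly notices. The sorted words of $\{01^j,1\}$, $j\ge1$, are $(01^j)^\omega$, then $(1^i01^{j-i})^\omega$ for $i=1,\dots,j$, then $1^\omega$. The letters $\pi$ are $1^j\,0\,1$, three runs for every $j$. The starting value is $2$ (no factor $1$ yet) and the value at $j=0$ is $2$. So the task is to find, among the $\Theta(n)$ words moved by one operation, the few that can affect the number of runs.

## 5. The common prefixes at run boundaries have small total length

*The quantity that limits these few words is the sum of the longest common prefixes over all boundary pairs. In this section and the next, $T$ is any text and bags are arbitrary.*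

**Lemma 2.** Let $N=|\Omega(\mathfrak B)|$. Then $\displaystyle\sum_{(z,z')\text{ boundary pair}}\mathrm{lcp}(z,z')\le 2N\log_2N.$

*Proof.* Let $\Omega=\Omega(\mathfrak B)$.

**Step 1: classes of left contexts.** *We organize the words by what can precede them.* For a finite word $Q$ let $A_Q=\{y\in\Omega:Qy\in\Omega\}$. If $y\in A_Q$, then $\Phi(Qy)=\pi(Qy)Qy\in\Omega$, so $y\in A_{cQ}$ for $c=\pi(Qy)$. No other letter works, because $cQy\in\Omega$ and $\sigma(cQy)=Qy$ force $cQy=\Phi(Qy)$. Conversely $A_{cQ}\subseteq A_Q$ by applying $\sigma$. Hence $A_Q$ is the disjoint union of its *classes* $A_{cQ}$.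

**Step 2: charging.** *We turn each unit of lcp into a pair of neighbors in different classes.* Let $(z,z')$ be a boundary pair, $1\le h\le\mathrm{lcp}(z,z')$, $Q$ the prefix of $z$ of length $h$, $y=\sigma^hz$, $y'=\sigma^hz'$. So $z=Qy$, $z'=Qy'$, and $y,y'\in A_Q$. They are consecutive in $A_Q$: a word $y''\in A_Q$ strictly between would give $Qy''\in\Omega$ strictly between $z$ and $z'$. They lie in the different classes $A_{\pi(z)Q}$ and $A_{\pi(z')Q}$. Different boundary pairs with the same $Q$ give different $(y,y')$.

**Step 3: counting for one $Q$.** *We bound the number of charges by the elements outside one class.* Fix a largest class of $A_Q$ for each $Q$. Each pair $(y,y')$ above contains an element outside it, and an element lies in at most two consecutive pairs. So the number of boundary pairs charged to $Q$ is at most twice the number of $y\in A_Q$ outside the fixed largest class.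

**Step 4: counting for one $y$.** *We show that each $y$ is outside a largest class only rarely.* For every $h\ge0$ exactly one $Q_h$ of length $h$ has $y\in A_{Q_h}$, namely the one with $Q_hy=\Phi^h(y)$. Moreover $Q_{h+1}=cQ_h$ for a letter $c$, so $A_{Q_0}\supseteq A_{Q_1}\supseteq\cdots$ and $A_{Q_{h+1}}$ is the class of $y$ in $A_{Q_h}$. If $y$ is outside the largest class of $A_{Q_h}$, then $|A_{Q_{h+1}}|\le|A_{Q_h}|/2$. As $|A_{Q_0}|=N$ and all these sets contain $y$, this happens for at most $\log_2N$ values of $h$.

The sum of the lcps is the number of triples $(z,z',h)$ in Step 2. By Steps 3 and 4 it is at most $2\cdot N\cdot\log_2N$. ∎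

In Example 1 the sum is $2+1+4+1=8\le2\cdot8\cdot3$.

## 6. Few words decide the effect of one operation

Fix an operation with $U=[a,m)$, $V=[m,b)$, $W=[a,b)$, let $\mathcal G$ be the other intervals of the configuration, and put
$$\mathcal C^w=\mathcal G\cup\{W\},\qquad \mathcal C^s=\mathcal G\cup\{U,V\},\qquad M=\mathcal G\cup\{U,V,W\},\qquad N=|\Omega(M)|\le 2n.$$
We compare both $\mathcal C^w$ and $\mathcal C^s$ with the common larger bag $M$. Let $D$ be $\{W\}$ or $\{U,V\}$; correspondingly $M\setminus D$ is $\mathcal C^s$ or $\mathcal C^w$. The question is which words of $D$ must be added to $\Omega(M\setminus D)$ to obtain the run count of $M$.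

**Definition (part, depth, twin).** The elements of $D$ form two *parts*: those with $x\in[a,m)$, where we put $p=a$, $q=m$, and those with $x\in[m,b)$, where $p=m$, $q=b$. The *depth* of $e=(I,x)$ is $d(e)=q-x\ge1$. The *twin* $e^*$ of $e\in E(D)$ is the element of $M\setminus D$ at the same position $x$, in $W$ if $D=\{U,V\}$, and in $U$ or $V$ if $D=\{W\}$.

Both $C(e)$ and $C(e^*)$ begin with $T[x..q)$, so they share at least $d(e)$ letters. This is the only relation between old and new words that we use: a word of large depth has a twin close to it.

**Definition (key).** $e\in E(D)$ is a *right key* if $z=C(e)$ has a successor $z'$ in $\Omega(M)$ with $\pi(z')\ne\pi(z)$ and $\mathrm{lcp}(z,z')\ge d(e)$. *Left keys* are defined in the same way with predecessors. The two elements of $D$ with $x\in\{a,m\}$ are *exceptional*. *Keys* are the right keys, the left keys and the exceptional elements (the latter only for algorithmic convenience).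

**Example 3.** In Example 1 take $a=1$, $m=2$, $b=5$, $\mathcal G=\emptyset$. For $D=\{W\}$: $(W,1)$ and $(W,2)$ are exceptional, and both are also right keys (depths $1$ and $3$, lcps $1$ and $4$). The element $(W,4)$ (word 5) has neighbors with the same $\pi$. The element $(W,3)$ (word 7) has depth $2$, but shares only one letter with its predecessor. So the keys are $(W,1),(W,2)$. For $D=\{U,V\}$ the keys are $(U,1)$, $(V,2)$, and $(V,4)$; the last is a right key of depth $1$ with lcp $1$.

**Lemma 3.** If a run $R$ of $\Omega(M)$ contains no word of $\Omega(M\setminus D)$, then it contains $C(e)$ for some key $e\in E(D)$.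

*Proof.* Let $z_L$ and $z_R$ be the least and greatest words of $R$. They are not in $\Omega(M\setminus D)$, so $z_L=C(e_L)$ and $z_R=C(e_R)$ with $e_L,e_R\in E(D)$. Let $e\in\{e_L,e_R\}$ have the larger depth, and put $z^*=C(e^*)\in\Omega(M\setminus D)$. Then $z^*\notin R$. As $R$ is a contiguous block of $\Omega(M)$, either $z^*>z_R$ or $z^*<z_L$.

Suppose $z^*>z_R$. Then $z_R$ has a successor $z'$ in $\Omega(M)$ and $C(e)\le z_R<z'\le z^*$. By maximality of the run $\pi(z')\neq\pi(z_R)$. All words between $C(e)$ and $z^*$ share their common prefix, which has length at least $d(e)$. So $\mathrm{lcp}(z_R,z')\ge d(e)\ge d(e_R)$, and $e_R$ is a right key.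

Suppose $z^*<z_L$. Then $z_L$ has a predecessor $z'$ with $z^*\le z'<z_L\le C(e)$, $\pi(z')\ne\pi(z_L)$ and $\mathrm{lcp}(z',z_L)\ge d(e)\ge d(e_L)$, so $e_L$ is a left key. ∎

**Lemma 4.** For each $D$ there are at most $8\sqrt{2n\log_2(2n)}+2$ keys.

*Proof.* Consider the $t$ right keys within one part. They belong to one interval, so their words are distinct, and they give $t$ distinct boundary pairs $(z,z')$. Their depths are distinct positive integers, so the sum of the lcps of these pairs is at least $1+2+\dots+t\ge t^2/2$. By Lemma 2, $t^2/2\le2N\log_2N$, so $t\le2\sqrt{N\log_2N}\le2\sqrt{2n\log_2(2n)}$. The same bound holds for left keys. There are two parts and two directions, plus two exceptional elements. ∎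

**Lemma 5.** Let $Z_D=\{C(e):e\in E(D)\text{ a key}\}$. Then $r(M)=r(\Omega(M\setminus D)\cup Z_D)$. Hence, with $\delta(\mathcal C,Z)=r(\Omega(\mathcal C)\cup Z)-r(\mathcal C)$,
$$r(\mathcal C^s)-r(\mathcal C^w)=\delta(\mathcal C^w,Z_{\{U,V\}})-\delta(\mathcal C^s,Z_{\{W\}}).\tag{6.1}$$

*Proof.* If a subsequence of a sequence of letters contains at least one member of each run, then it has the same number of runs: what remains of the runs is nonempty, and consecutive runs still have different letters. By Lemma 3, $\Omega(M\setminus D)\cup Z_D\subseteq\Omega(M)$ contains a word of each run. For the formula, subtract $r(M)=r(\mathcal C^w)+\delta(\mathcal C^w,Z_{\{U,V\}})$ from $r(M)=r(\mathcal C^s)+\delta(\mathcal C^s,Z_{\{W\}})$. ∎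

In Example 3, $\Omega(\mathcal C^s)\cup Z_{\{W\}}$ consists of the words $1,2,3,4,6,8$ with letters $0\,1\,0\,11\,0$, which are 5 runs. $\Omega(\mathcal C^w)\cup Z_{\{U,V\}}$ consists of the words $1,\dots,7$ with letters $0\,1\,0\,111\,0$, again 5 runs. As $r(\mathcal C^w)=4$ and $r(\mathcal C^s)=3$, (6.1) reads $-1=1-2$.

**Proof of Theorem 2(b).** *We bound both differences to $r(M)$.* Inserting one letter into a sequence increases the number of runs by $0$, $1$ or $2$. By Lemmas 4 and 5 both $r(M)-r(\mathcal C^w)$ and $r(M)-r(\mathcal C^s)$ lie in $[0,\,16\sqrt{2n\log_2(2n)}+4]$, so $r(\mathcal C^w)$ and $r(\mathcal C^s)$ differ by at most the right end. Sections 5 and 6 used only that the intervals form a bag and that $N\le2n$. For an abstract multiset, take as text the concatenation of $uv$ and the words of $\mathcal G$, with $U,V,W$ inside the first block ($uv$ is Lyndon by (L)). The text has length $n$, and $N\le n+|uv|\le2n$. By the argument for (2.1), $r$ of the bags $\mathcal C^s,\mathcal C^w$ are the run counts of the two extended BWTs. ∎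

**Computing $\delta(\mathcal C,Z)$.** *This turns (6.1) into an algorithm, given a search routine.* A *query* for $z$ in a set $\Omega$ returns the largest word $<z$, the smallest word $>z$, and whether $z\in\Omega$, each word with an element representing it, hence with its $\pi$. Queries in a union are answered by combining the answers. Query all $z\in Z$ in $\Omega(\mathcal C)$ and discard those in $\Omega(\mathcal C)$. Sort the rest, remove duplicates, and group them by gaps of $\Omega(\mathcal C)$. The number of runs is one plus the number of unequal neighbors. So for a gap $(\beta,\beta')$ into which $z_1<\dots<z_s$ are inserted, the change is the number of unequal neighbors in $\pi(\beta),\pi(z_1),\dots,\pi(z_s),\pi(\beta')$ minus $1$ if $\pi(\beta)\ne\pi(\beta')$. If $\beta$ or $\beta'$ is missing, it is omitted from the sequence and nothing is subtracted. This takes $O(|Z|)$ queries and $O(|Z|\log n)$ comparisons.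

It remains to find the keys without looking at all of $D$, and to answer queries quickly. From here on $T$ is again Lyndon, with the LCE structure built.

## 7. Comparing periodic words in constant time

**(7.1) Comparing $C(e)$ and $C(e')$, with their lcp, in $O(1)$.** Let $e=(I,x)$, $e'=(I',x')$, $I=[a,b)$, $I'=[a',b')$, with words $w,w'$, and without loss of generality $|w|\ge|w'|$.

*First, the lcp of a substring $T[t..q)$ with $C(e')=T[x'..b')w'^\omega$.* Let $\ell_1=\min(\mathrm{LCE}(t,x'),\,b'-x',\,q-t)$. If $\ell_1<b'-x'$ or $\ell_1=q-t$, the answer is $\ell_1$. Otherwise $T[x'..b')$ has been matched. Let $t_1=t+\ell_1$ and $\ell_2=\min(\mathrm{LCE}(t_1,a'),\,|w'|,\,q-t_1)$. If $\ell_2<|w'|$, the answer is $\ell_1+\ell_2$. Otherwise $T[t_1..n]$ begins with $w'$, so it agrees with $w'^\omega$ exactly as long as it has period $|w'|$, and the answer is $\ell_1+\min(q-t_1,\,|w'|+\mathrm{LCE}(t_1,t_1+|w'|))$.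

*Then the comparison.* Apply this to the consecutive pieces $T[x..b),\,T[a..b),\,T[a..b)$ of $C(e)$, moving $x'$ cyclically in $I'$ by the length of each matched piece. If a piece does not match completely, we have the lcp and the two letters that differ. If all pieces match, $C(e)$ and $C(e')$ agree on at least $2|w|\ge|w|+|w'|$ letters, so they are equal by (FW).

**(7.2) Left extensions in $O(1)$.** *We need the length $g$ of the longest common suffix of $T[p..x)$ and the left-infinite word $\cdots w'w'\,T[a'..x')$.* Let $g_1=\min(\mathrm{LCS}(x,x'),\,x'-a',\,x-p)$. If $g_1<x'-a'$ or $g_1=x-p$, then $g=g_1$. Otherwise let $x_1=x-g_1$ and $g_2=\min(\mathrm{LCS}(x_1,b'),\,|w'|,\,x_1-p)$. If $g_2<|w'|$, then $g=g_1+g_2$. Otherwise $T[1..x_1-1]$ ends with $w'$, and $g=g_1+\min(x_1-p,\,|w'|+\mathrm{LCS}(x_1-|w'|,x_1))$. The letters read off to the left of $T[a'..x')$ in $\cdots w'w'T[a'..x')$ are those that $\Phi,\Phi^2,\dots$ put in front of $C(e')$, once the letters of $T[a'..x')$ itself have been used from right to left.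

## 8. Searching among the rotations of one interval

Let $I=[a,b)$ be an interval with Lyndon word $w$, and $W_x=T[x..b)w^\omega$ for $x\in I$. These words are distinct.

**Definition (ambiguous pair).** A pair $x<x'$ in $I$ is *ambiguous* if $T[x'..b)$ is a prefix of $T[x..b)$. Then $T[x..b)$ has period $x'-x$.

**Lemma 6.** Let $x<x'$ be in $I$.
(i) If the pair is not ambiguous, then $W_x,W_{x'}$ are ordered as $T[x..n],T[x'..n]$.
(ii) If it is ambiguous, then $W_{x'}<W_x$.

*Proof.* (i) There is a mismatch inside $T[x'..b)$, and it decides both comparisons. (ii) Write $T[x..b)=T[x'..b)\gamma$. Then $\gamma$ is a nonempty suffix of $w$ of length $x'-x<|w|$. We have $W_x=T[x'..b)\,\gamma\,w^\omega$ and $W_{x'}=T[x'..b)\,w^\omega$. By (L′), $\gamma$ and $w$ have a mismatch at which $\gamma$ is larger. ∎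

**Example 4.** In the Lyndon word $T=001011$ take $I=[1,6)$ with word $00101$, which is the factorization of $T[1..5]$. The pair $2<4$ is ambiguous, since $01$ is a prefix of $0101$. Here $W_4=01\,00101\cdots<W_2=0101\,001\cdots$, but $T[4..6]=011>T[2..6]=01011$. So the suffix order of $T$ can be wrong, but only at ambiguous pairs.

**Lemma 7.** After $O(n\log n)$ preprocessing of $T$, a query for $z$ (given by an element) in $\Omega(\{I\})$ takes $O(\log^3n)$ time for every interval $I$ with a Lyndon word.

*Proof.*

**Step 1: Preprocessing A.** *This handles sets of positions without ambiguous pairs.* For each dyadic interval of positions of $[1,n]$ store its positions $x$ sorted by $T[x..n]$. Scanning the suffix array once and appending each position to the $O(\log n)$ dyadic intervals that contain it does this in $O(n\log n)$. If an interval $J\subseteq I$ of positions contains no ambiguous pair, then by Lemma 6(i) a query in $\{W_x:x\in J\}$ takes $O(\log^2n)$: decompose $J$ into $O(\log n)$ dyadic intervals, binary search each with (7.1), and combine the answers.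

**Step 2: Preprocessing B.** *This finds short periods of words ending at $b$.* Let $\mu_0=1$ and $\mu_{k+1}=\lfloor3\mu_k/2\rfloor+1$; there are $O(\log n)$ scales $\mu_k\le n$. For each $k$ and each $b\le n+1$ with $b-\mu_k\ge1$, let $\mathrm{per}_k(b)$ be the minimal period of $s=T[b-\mu..b)$, $\mu=\mu_k$, if it is at most $\mu/2$, and $\infty$ otherwise. To compute it, let $h=\lceil\mu/2\rceil$. Group the positions $Y\le n+1-h$ by the word $T[Y..Y+h)$ (blocks of the suffix array with LCP values at least $h$), and by a left-to-right scan find for each $Y$ the previous position $\mathrm{prev}(Y)$ of its group. For given $b$ let $Y=b-h$, $y=\mathrm{prev}(Y)$, $\rho'=Y-y$. Set $\mathrm{per}_k(b)=\rho'$ if $y$ exists, $\rho'\le\mu/2$ and $\mathrm{LCS}(b-\rho',b)\ge\mu-\rho'$; otherwise set it to $\infty$. This is $O(n)$ per scale, $O(n\log n)$ in total.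

**Step 3: correctness of B.** *We check that the one candidate $\rho'$ suffices.* The LCS condition says exactly that $s$ has period $\rho'$. So a returned $\rho'$ is a period of $s$ that is at most $\mu/2$; in particular $\infty$ is returned if the minimal period exceeds $\mu/2$. Now let the minimal period $\rho$ of $s$ satisfy $\rho\le\lfloor\mu/2\rfloor$; we show $\rho'=\rho$. As $h+\rho\le\mu$, the word $T[Y..b)$, of length $h$, also occurs at $Y-\rho\ge b-\mu$. So $y$ exists, $y\ge Y-\rho$, and $\rho'\le\rho$. The word $T[y..b)$ has length $h+\rho'\ge\rho+\rho'$. It has period $\rho'$, since $T[y..y+h)=T[Y..Y+h)$, and it has period $\rho$, since it is a suffix of $s$. By (FW) it has period $g=\gcd(\rho,\rho')$. The suffix of $s$ of length $\rho$ is a suffix of $T[y..b)$ and so has period $g\mid\rho$. As $s$ has period $\rho$, $s$ has period $g$. By minimality $g=\rho$, so $\rho\mid\rho'\le\rho$, that is, $\rho'=\rho$, and it passes the test.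

**Step 4: cutting $I$ into scales.** *Within one scale all ambiguity comes from one period.* Split $I$ into the $O(\log n)$ nonempty pieces $K=\{x\in I:\mu_k\le b-x<\mu_{k+1}\}$. Fix one. Put $\mu=\mu_k$, $s=T[b-\mu..b)$ (as $K\ne\emptyset$, $b-\mu\ge a$) and $\rho=\mathrm{per}_k(b)$. Two positions of $K$ differ by at most $\mu_{k+1}-1-\mu_k=\lfloor\mu/2\rfloor$.

Let $x<x'$ be an ambiguous pair in $K$ and $\tau=x'-x\le\lfloor\mu/2\rfloor$. Then $T[x..b)$ has period $\tau$, and so does its suffix $s$. So $\rho\ne\infty$ and $\rho\le\tau$. Since $\rho+\tau\le\mu$, (FW) gives $s$ the period $\gcd(\rho,\tau)$, and by minimality $\rho\mid\tau$. The suffix of $T[x..b)$ of length $\tau$ lies in $s$ and has period $\rho\mid\tau$, so $T[x..b)$ has period $\rho$.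

Hence if $\rho=\infty$, then $K$ has no ambiguous pair; use A. If $\rho\ne\infty$, let $l=\max(a,\,b-\rho-\mathrm{LCS}(b-\rho,b))$. This is the least position $\ge a$ such that $T[l..b)$ has period $\rho$. By the previous paragraph the smaller member of each ambiguous pair of $K$ is $\ge l$. So $K'=K\cap[a,l)$ has no ambiguous pair; use A. It remains to treat $K''=K\cap[l,b)$, an interval of positions, assumed nonempty.

**Step 5: the order on $K''$.** *We describe it by classes modulo $\rho$.* Let $J$ consist of the last $\min(\rho,|K''|)$ positions of $K''$. Every $x\in K''$ is uniquely $x=j-t\rho$ with $j\in J$, $t\ge0$. The *class* of $j$ consists of the $W_{j-t\rho}$ with $j-t\rho\in K''$.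

For fixed $j$, $W_{j-t\rho}$ increases with $t$. Indeed $T[j-(t+1)\rho..b)$ has period $\rho$, so the pair $j-(t+1)\rho<j-t\rho$ is ambiguous; use Lemma 6(ii).

For $j\in J$ we have $b-j\ge\mu\ge2\rho$, so all $T[j-t\rho..b)$ begin with $T[j..j+\rho)$. For $j<j'$ in $J$ the words $T[j..j+\rho)$ and $T[j'..j'+\rho)$ differ. Otherwise the bi-infinite $\rho$-periodic extension of $T[l..b)$ would have the periods $\rho$ and $j'-j<\rho$, hence a period $g=\gcd(\rho,j'-j)<\rho$. Since $s$ has period $\rho$ and $b-\mu\ge a$, $l\le b-\mu$, so $s$ lies in $T[l..b)$ and would have period $g$, contradicting minimality of $\rho$.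

So different classes have different prefixes of length $\rho$, and members of one class share it. In particular $J$ contains no ambiguous pair, because such a pair would share the first $\rho$ letters. The sorted order of $\{W_x:x\in K''\}$ is: first by the order of $W_j$ ($j\in J$), then by $t$.

**Step 6: searching $K''$.** *We combine one search in $J$ with a binary search in a class.* Let $j_1\in J$ be such that $W_{j_1}$ is the largest word $<z$ in $\{W_j:j\in J\}$, found by A. The word $W_j$ is the least of its class. If $j_1$ does not exist, all words of $K''$ are $\ge z$, and there is no predecessor. If it exists, all higher classes are $\ge z$, so the predecessor of $z$ in $K''$ is $W_{j_1-t\rho}$ with the largest $t$ such that this word is $<z$, found by binary search over $t$ with (7.1).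

For membership and the successor, let $j_2\in J$ be such that $W_{j_2}$ is the largest word $\le z$, if it exists. A word of $K''$ equal to $z$ lies in the class of $j_2$, since higher classes are entirely $>z$ and lower classes are entirely below $W_{j_2}\le z$. The successor of $z$ in $K''$ is the least word $>z$ among the class of $j_2$ (binary search over $t$) and $J$. If $j_2$ does not exist, $z$ is not in $K''$, and the successor is the least word of $J$.

Each piece costs $O(\log^2n)$, so a query costs $O(\log^3n)$. ∎

**Example 5.** Let $T=0010101$ and $I=[1,8)$. The scales are $1,2,4,7$. The piece for $\mu=4$ is $K=\{2,3,4\}$ with $s=0101$ and $\rho=2$. Since $\mathrm{LCS}(6,8)=4$, $l=2$ and $K''=K$. Then $J=\{3,4\}$, and $2=4-\rho$ lies in the class of $4$. The order is $W_4<W_2<W_3$: $0101\,0010\cdots<010101\,00\cdots<10101\,00\cdots$.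

## 9. Enumerating the keys of a part

**Lemma 8.** Given queries in $\Omega(M)$, all keys for both choices of $D$ are found with $O(\sqrt{n\log n})$ queries and $O(1)$ further time per query.

*Proof.* The exceptional elements are known. Consider right keys in one part, with range $[p,q)$ in the interval $I\in D$, and let $z_j=C(I,q-j)$, $1\le j\le q-p$; this element has depth $j$. For $q-j>p$ we have $\pi(z_j)=T[q-j-1]$ and $z_{j+1}=\Phi(z_j)$. The idea is to walk through the depths and jump over stretches in which (1.1) carries the successor along. Start with $j=1$, and while $j\le q-p$ do the following.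

**Step 1: query, and possibly stop.** *This detects that no keys of depth $\ge j$ remain.* Find the successor $y$ of $z_j$ in $\Omega(M)$. If it does not exist or $\mathrm{lcp}(z_j,y)<j$, stop. To justify this, suppose there were a right key at depth $j'\ge j$, with successor $y'$ and $\mathrm{lcp}(z_{j'},y')\ge j'$. Delete the first $j'-j$ letters, which agree. Then $\sigma^{j'-j}y'\in\Omega(M)$ is larger than $\sigma^{j'-j}z_{j'}=z_j$ and shares at least $j$ letters with it. So the successor of $z_j$ exists, lies between $z_j$ and $\sigma^{j'-j}y'$, and also shares at least $j$ letters with $z_j$, a contradiction.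

**Step 2: jump.** *This finds the next depth at which the letters $\pi$ differ.* Otherwise let $x=q-j$ and let $g$ be the left extension (7.2) of $T[p..x)$ and the element representing $y$. For $0\le h<g$, $\pi(z_{j+h})=T[x-h-1]$ equals $\pi(\Phi^h(y))$. So by (1.1) and induction $\Phi^h(y)$ is the successor of $z_{j+h}$ for $0\le h\le g$, and for $h<g$ there is no right key at depth $j+h$.

* If $g=x-p$: stop. The only remaining position is $p\in\{a,m\}$, which is exceptional and included anyway.
* If $g<x-p$: then $\pi(z_{j+g})\ne\pi(\Phi^g(y))$ and $\mathrm{lcp}(z_{j+g},\Phi^g(y))=g+\mathrm{lcp}(z_j,y)\ge j+g$. Report the right key at depth $j+g$, and set $j\leftarrow j+g+1$.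

Left keys are enumerated by the same procedure with "successor" replaced by "predecessor" and "larger" by "smaller"; (1.1) and the justification in Step 1 hold word for word. Each query reports a key or ends a loop. With two parts, two directions and two choices of $D$, Lemma 4 gives the bound. ∎

## 10. Explicit and implicit intervals

We need queries in $\Omega(\mathcal C)$ for the current configuration $\mathcal C$. Neither extreme works.

* *All words in a tree.* For $T=1\,2\cdots n$, $\Lambda_y=[y,n+1)$ and $\mathrm{par}(y)=y-1$, so inserting every $\Lambda_y$ when it is created costs $\sum_y|\Lambda_y|=\Theta(n^2)$.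
* *Lemma 7 for every interval.* For $T=1\,n\,(n-1)\cdots2$, step 1 consists of $n-1$ splits during which the right part grows to $n-1$ different one-letter intervals; one query per interval and operation already costs $\Theta(n^2)$.

The remedy is to store an interval explicitly if it is short, or if it is short compared with the time for which it is present.

During step $i$ the configuration consists of

1. the prefix stack $F_1,F_2,\dots$ and, in part 2 of the step, $G$;
2. in part 1, the front interval $u_j$, which starts at $i$;
3. the other right intervals, all of the form $\Lambda_y$ with $\mathrm{par}(y)\le i<y$.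

For type 3: these are factors $f_j$ already released in step $i$ ($\mathrm{par}(y)=i$) or other factors of $LF(T[i..n])$, which were not absorbed at a stage $\ge i$ ($\mathrm{par}(y)<i$). Let
$$\mathrm{Exp}=\{y\ge2:\ |\Lambda_y|\le\sqrt n\ \text{ or }\ |\Lambda_y|\le y-\mathrm{par}(y)\}.$$

**The data structure.** A balanced search tree holds all words $C(e)$ of the intervals $\Lambda_y$ of type 3 with $y\in\mathrm{Exp}$, as distinct words with multiplicities, each with one representing element, compared by (7.1). The representing element may belong to an interval that is no longer current, since $C$ and $\pi$ depend only on the interval of $T$ and the position. The words of $\Lambda_y$ are inserted when $\Lambda_y$ is released, in step $\mathrm{par}(y)$, and deleted at the beginning of step $y$, when $\Lambda_y$ becomes the front interval. All other intervals are *implicit* and are queried by Lemma 7. The implicit intervals of type 3 form a stack ordered by left endpoint, since each newly released interval lies to the left of the others and the leftmost is the first to become the front. The prefix stack is nonincreasing, so equal words in it are adjacent. Besides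 the stack of intervals we keep the stack of groups of equal adjacent words, with one interval and a counter per group (equality with the top is tested by LCE when pushing), and query only one interval per group.

**Lemma 9.** At any time the prefix stack carries at most $1+\log_2n$ distinct words.

*Proof.* In part 2 only a subset of the factors of $LF(T[1..i-1])$ remains. So consider $LF(P)$ for a nonempty proper prefix $P$ of $T$. Write $LF(P)=w^kR$ with $w$ the first factor, $k$ maximal, and $R=g_1\cdots g_s$, where $g_1\ge\dots\ge g_s$ are the factors $<w$. Suppose $R$ is nonempty.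

**Step 1: each $g_h$ is a proper prefix of $w$.** *This uses that $P$ is a prefix of a Lyndon word.* The suffix of $T$ that starts with this occurrence of $g_h$ exceeds $T$. So if $g_h$ is not a prefix of $T$, it has the larger letter at its first mismatch with $T$. As $w$ is a prefix of $T$, this gives $g_h>w$: directly if the mismatch is within the first $|w|$ letters, and otherwise because $w$ is a proper prefix of $g_h$. This contradicts $g_h<w$. So $g_h$ and $w$ are both prefixes of $T$, and $g_h<w$ means that $g_h$ is a proper prefix of $w$.

**Step 2: $R$ and $w$ have no mismatch.** *This shows that one is a prefix of the other.* The suffix of $T$ that starts with $R$ exceeds $T$, and $T$ begins with $w$. So at a first mismatch of $R$ and $w$, $R$ has the larger letter. Let this mismatch lie in $g_h=t'd\cdots$, and let the suffix of $w$ at the offset of $g_h$ in $R$ begin with $t'c$, $c<d$. If $h=1$, this contradicts that $g_1$ is a prefix of $w$. If $h\ge2$, that suffix of $w$ is proper and nonempty, and it is smaller than $w$, which begins with $g_h=t'd\cdots$ by Step 1. This contradicts (L).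

**Step 3: $R$ is a proper prefix of $w$.** *This bounds the length of $R$.* If $|R|\ge|w|$, then $w$ is a Lyndon prefix of $R$ by Step 2. But $g_1$ is the longest Lyndon prefix of $R$: a longer Lyndon prefix $\ell$ has a proper suffix $g'$ that is a nonempty prefix of some $g_h$ with $h\ge2$, and $g'\le g_h\le g_1<\ell$ contradicts (L). So $|g_1|\ge|w|$, contradicting Step 1. Hence $|R|<|w|$, $R$ is a proper prefix of $w$, and $|P|\ge|w|+|R|>2|R|$.

**Step 4: iteration.** *This counts the distinct words.* $R$ is a nonempty proper prefix of $T$ with $LF(R)=g_1\cdots g_s$, so Steps 1–3 apply to it. Removing all copies of one distinct word more than halves the length. With $\kappa$ distinct words, after $\kappa-1$ removals at least one letter is left, so $1\le n/2^{\kappa-1}$. ∎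

**Lemma 10.** At any time there are $O(\log n)$ distinct implicit words.

*Proof.* Type 1 contributes at most $2+\log_2n$ by Lemma 9, including $G$. Type 2 contributes at most one. For type 3 in step $i$, let $y_1<\dots<y_\kappa$ be the current ones with $y_j\notin\mathrm{Exp}$. The intervals are disjoint and $\mathrm{par}(y_j)\le i<y_1$, so
$$|\Lambda_{y_j}|>y_j-\mathrm{par}(y_j)\ge y_j-i>y_j-y_1\ge\sum_{h<j}|\Lambda_{y_h}|.$$
Each length exceeds the sum of the earlier ones, so $|\Lambda_{y_j}|\ge2^{j-1}$ by induction, and $\kappa\le1+\log_2n$. ∎

**Lemma 11.** $\sum_{y\in\mathrm{Exp}}|\Lambda_y|\le2n^{3/2}$.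

*Proof.* Those with $|\Lambda_y|\le\sqrt n$ contribute at most $n\sqrt n$. For the others $y-\mathrm{par}(y)\ge|\Lambda_y|>\sqrt n$, so they contribute at most
$$\frac1{\sqrt n}\sum_{y\ge2}|\Lambda_y|\,(y-\mathrm{par}(y))=\frac1{\sqrt n}\sum_{t=2}^n\ \sum_{y:\ \mathrm{par}(y)<t\le y}|\Lambda_y|\le\frac{n\cdot n}{\sqrt n}.$$
The equality holds because $y-\mathrm{par}(y)$ counts the integers $t$ with $\mathrm{par}(y)<t\le y$. The inequality holds because for fixed $t$ the intervals $\Lambda_y$ with $\mathrm{par}(y)<t\le y$ have not been absorbed at any stage $\ge t$; so they are factors of $LF(T[t..n])$, hence disjoint. ∎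

Consequently a query in $\Omega(\mathcal C)$, or in $\Omega(M)$ (which is $\Omega(\mathcal C)$ plus the words of at most two further intervals, queried by Lemma 7), takes
$$O(\log n)+O(\log n)\cdot O(\log^3n)=O(\log^4n)\tag{10.1}$$
time. Each word of an explicit interval is inserted at most once and deleted at most once, so all tree updates cost $O(n^{3/2}\log n)$.

## 11. Proof of Theorem 1

**Step 1: preparation.** *This sets up all structures.* Rank-reduce the alphabet, rotate $T$ to its Lyndon rotation, build the LCE structure and the preprocessing of Lemma 7. Perform the right-to-left pass, recording the merges, $\mathrm{par}$ and $\mathrm{Exp}$. This is $O(n\log n)$.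

**Step 2: the starting value.** *We need $r(\mathcal C_1)$ once, directly.* For $I=[1,n+1)$ the words $W_x$ are ordered like the suffixes of $T$. For pairs that are not ambiguous this is Lemma 6(i). For an ambiguous pair $x<x'$, $T[x'..n]$ is a proper prefix of $T[x..n]$, hence smaller, and $W_{x'}<W_x$ by Lemma 6(ii). So the suffix array gives the sorted order and $r(\mathcal C_1)$.

**Step 3: the walk.** *We update $r$ across each operation.* For $i=1,\dots,n-1$ perform the operations of step $i$. An operation replaces $D_{\rm old}$ by $D_{\rm new}$ (one of them is $\{W\}$, the other $\{U,V\}$) and $\mathcal C_{\rm before}$ by $\mathcal C_{\rm after}$.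

* Find all keys for both choices of $D$ by Lemma 8, with $\Omega(M)$ given by $\mathcal C_{\rm before}$ and the intervals of $D_{\rm new}$.
* Compute $\delta_{\rm new}=\delta(\mathcal C_{\rm before},Z_{D_{\rm new}})$ as in Section 6.
* Update the data structure of Section 10.
* Compute $\delta_{\rm old}=\delta(\mathcal C_{\rm after},Z_{D_{\rm old}})$.
* Set $r\leftarrow r+\delta_{\rm new}-\delta_{\rm old}$.

This is correct, since $M\setminus D_{\rm new}=\mathcal C_{\rm before}$ and $M\setminus D_{\rm old}=\mathcal C_{\rm after}$, so by Lemma 5 $r(M)=r(\mathcal C_{\rm before})+\delta_{\rm new}=r(\mathcal C_{\rm after})+\delta_{\rm old}$. After step $i$, $r=r(\mathcal C_{i+1})=r(\mathsf{BBWT}(T^{(i+1)}))$ by (4.1); record it.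

**Step 4: output.** Output the $T^{(i)}$ with the smallest recorded value.

**Time.** There are at most $2(n-1)$ operations. Each needs $O(\sqrt{n\log n})$ queries of $O(\log^4n)$ time, for the keys (Lemma 8) and for the two values $\delta$ (Lemma 4), plus sorting of $O(\sqrt{n\log n})$ keys with comparisons of $O(1)$ time. Together with tree updates and preprocessing this is
$$O\big(n\cdot\sqrt{n\log n}\cdot\log^4n\big)+O(n^{3/2}\log n)+O(n\log n)=O(n^{3/2}\log^{9/2}n)=o(n^2).$$
Every component is deterministic and worst-case. $\blacksquare$

## 12. Powers: proof of Theorem 2(a)

Let $T$ have primitive root of length $p$ and exponent $k\ge2$ (the case $k=1$ is Theorem 1). After rotating, $T=w^k$ with $w$ Lyndon and $|w|=p$. There are only $p$ distinct rotations, starting at $i=1,\dots,p$. For $p=1$ all rotations are equal and there is only one run count to compute, in $O(n)$ time.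

**Step 1: the factorizations.** *We show that they are those of the rotations of $w$, with extra copies of $w$.* Let $p\ge2$. The rotation for $i=1$ has the factors $w,\dots,w$. For $i\ge2$ the rotation is $w[i..p]\,w^{k-1}\,w[1..i-1]$. The last factor of $LF(w[i..p])$ is a proper suffix of $w$, so it exceeds $w$. The first factor of $LF(w[1..i-1])$ is a prefix of $w$, so it is at most $w$. Hence the Lyndon factorization is $LF(w[i..p])$, then $k-1$ copies of $w$, then $LF(w[1..i-1])$. So for every $i$, up to multiplicities, the factors are those of the configuration $\mathcal C_i$ of the primitive word $w$ together with the word $w$. By (2.1) multiplicities do not affect the run count.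

**Step 2: the algorithm.** *We rerun Section 11 with one more interval.* Run it on the text $w$ with one additional permanent implicit copy of the interval $[1,p+1)$ in every bag. The starting value is unchanged, because this copy adds no new word to $\Omega(\mathcal C_1)$. The definitions and arguments of Sections 1 and 5–9 hold for arbitrary bags, in which copies are allowed. The only changes are that $N\le3p$, so $2n$ is replaced by $3p$ in Lemma 4, and that there is one more implicit interval in Lemma 10. The time is $O(n)$ for finding the root and the least rotation, plus $O(p^{3/2}\log^{9/2}p)$. The values for the $p$ distinct rotations give those for all $n$ rotations. ∎
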